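\title{A constructible simplicial 3-sphere that is not shellable}

\begin{abstract}
We construct a simplicial $3$-sphere that is constructible but not shellable. The obstruction to shellability is a bound on link groups: if disjoint cycles of lengths $n_1,\dots,n_m$ lie in the $1$-skeleton of a shellable $3$-sphere, then the fundamental group of their complement is generated by $\sum_i\lfloor n_i/2\rfloor$ elements. Our sphere contains two disjoint triangles whose complement has a fundamental group that cannot be generated by two elements. Suspensions give examples in every dimension $d\ge 3$, and iterated substitution gives constructible $3$-spheres with $2k$ disjoint triangles whose link group needs at least $3k$ generators.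
\end{abstract}

\section{Introduction}\label{sec:intro}

All simplicial complexes in this paper are finite. A complex is \emph{pure of dimension $d$} if it is non-empty and all its facets (maximal faces) have dimension $d$. For a face $F$ we write $\overline F$ for the complex consisting of $F$ and all its faces. A \emph{simplicial $d$-sphere} is a simplicial complex whose underlying space is homeomorphic to $S^d$.

Shellability and constructibility are two ways of saying that a complex can be assembled from simplices along well-behaved intersections. A pure $d$-dimensional complex is \emph{shellable} if its facets can be ordered $F_1,\dots,F_t$ so that for every $j=2,\dots,t$ the complex $\bigl(\bigcup_{i<j}\overline{F_i}\bigr)\cap\overline{F_j}$ is pure of dimension $d-1$. \emph{Constructibility} is defined recursively: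
\begin{enumerate}
\item[(i)] every $0$-dimensional complex and every simplex $\overline F$ is constructible;
\item[(ii)] a pure $d$-dimensional complex $C$ with $d\ge1$ is constructible if $C=C_1\cup C_2$, where $C_1$ and $C_2$ are constructible $d$-dimensional complexes and $C_1\cap C_2$ is a constructible $(d-1)$-dimensional complex.
\end{enumerate}

A shelling grows one complex by one simplex at a time, whereas a construction may build two large pieces separately and then join them. In dimension three a shelling is a special construction: the new tetrahedron meets the old complex in one, two, three or four of its triangles, that is, in a disk or a $2$-sphere, and these are constructible (Lemma~\ref{lem:constr}). For $d$-spheres with $d\ge3$ one has, as recalled in \cite{LC},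
\[
\{\text{shellable}\}\subseteq\{\text{constructible}\}\subseteq\{\text{all $d$-spheres}\},
\]
while all $2$-spheres are shellable. So in dimension two the extra freedom of a construction yields no new spheres. In dimension three one would guess that it does, since nothing forces a tree of gluings to be rearranged into a line. To prove this one needs an invariant that a linear order of the tetrahedra keeps small and a tree of gluings does not. The dissertation \cite{LC} states: ``It is not known whether a non-shellable constructible 3-sphere exists.''

We show that such a sphere exists. The invariant is the number of generators of the fundamental group of the complement of a link in the $1$-skeleton. A \emph{cycle of length $n$} is a complex homeomorphic to a circle with $n$ edges.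

\begin{theorem}[obstruction]\label{thm:obstruction}
Let $S$ be a shellable simplicial $3$-sphere and let $L$ be a subcomplex of its $1$-skeleton that is a disjoint union of cycles of lengths $n_1,\dots,n_m$. Then $\pi_1(|S|\setminus|L|)$ can be generated by $\sum_i\lfloor n_i/2\rfloor$ elements.
\end{theorem}

Let $\mathbb F_3^2\rtimes\{\pm1\}$ be the group of all maps $x\mapsto\pm x+v$ of $\mathbb F_3^2$ to itself.

\begin{theorem}[main theorem]\label{thm:main}
There is a constructible simplicial $3$-sphere $S$ whose $1$-skeleton contains two disjoint $3$-cycles with union $L$ such that $\pi_1(|S|\setminus|L|)$ surjects onto $\mathbb F_3^2\rtimes\{\pm1\}$, a group that cannot be generated by two elements. By Theorem~\ref{thm:obstruction}, $S$ is not shellable.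
\end{theorem}

\begin{theorem}[extensions]\label{thm:ext}
\begin{enumerate}
\item[(i)] For every $d\ge3$ there is a constructible non-shellable simplicial $d$-sphere.
\item[(ii)] For every $k\ge1$ there is a constructible simplicial $3$-sphere containing $2k$ disjoint $3$-cycles in its $1$-skeleton whose complement has a fundamental group needing at least $3k$ generators. In a shellable $3$-sphere, the group of the complement of $2k$ disjoint $3$-cycles needs exactly $2k$ generators.
\end{enumerate}
\end{theorem}

To prove Theorem~\ref{thm:obstruction} (Section~\ref{sec:shell}) we follow the complement of $L$ along a shelling. A new generator can appear only when a tetrahedron closes the ring of tetrahedra around an edge of $L$, and it is then a small loop around that edge. If the ring around an adjacent edge of $L$ is already closed, the loop slides across the common vertex and is not new. So the edges that contribute generators are pairwise disjoint, and a triangle contributes at most one.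

For Theorem~\ref{thm:main}, picture $S^3$ as $\mathbb R^3\cup\{\infty\}$, cut into three wedges by three half-planes, the \emph{pages}, bounded by a common axis. The link $L$ meets each page in two points and each wedge in two arcs. Each arc will be a single edge, so that $L$ consists of two triangles. In each wedge the two arcs are pushed-in copies of two long arcs that wind around the boundary of the wedge (Section~\ref{sec:wedge}). The wedge splits into three balls with the two arcs on the interfaces, and coning the boundaries of these balls gives a constructible triangulation that never subdivides the arcs (Section~\ref{sec:sphere}). The winding is chosen so that any three elements $\rho_1,\rho_2,\rho_3$ of a group with $\rho_i^2=1$ and $(\rho_i\rho_{i+1})^3=1$, one for each page, define a homomorphism from the link group; the tool for this is described in Section~\ref{sec:walls}. Section~\ref{sec:ext} proves Theorem~\ref{thm:ext}.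

\section{Conventions and tools}\label{sec:tools}

We write simplices by juxtaposing their vertices, and $Z\setminus L$ for the space $|Z|\setminus|L|$. Paths are concatenated from left to right. The \emph{link} $\operatorname{lk}_Z(\sigma)$ of a face $\sigma$ of $Z$ consists of the faces $\tau$ disjoint from $\sigma$ with $\sigma\cup\tau\in Z$. Disks and balls are closed.

\subsection{Links in a 3-sphere}
In a simplicial $3$-sphere $S$ every triangle lies in exactly two facets, edge links are cycles and vertex links are $2$-spheres. Indeed, for a point $x$ in the interior of a $k$-face $\sigma$ one has $H_i(|S|,|S|\setminus\{x\})\cong\tilde H_{i-k-1}(\operatorname{lk}\sigma)$, so $\operatorname{lk}\sigma$ has the reduced homology of $S^{2-k}$, where $S^{-1}=\emptyset$. A facet has empty link, so it has dimension $3$. The link of a triangle is a $0$-dimensional complex with the homology of $S^0$, that is, two points. The link of an edge is then a connected graph in which every vertex has degree two, that is, a cycle. The link of a vertex is then a closed surface with the homology of $S^2$, that is, a $2$-sphere.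

\subsection{Disks and balls}
We use four facts.
\begin{enumerate}
\item[(T1)] (Schoenflies theorem.) A simple closed curve cuts a $2$-sphere into two disks. Hence the closure of the complement of a disk in a $2$-sphere is a disk, and an arc in a disk $D$ that meets $\partial D$ exactly in its endpoints (a \emph{crosscut}) cuts $D$ into two disks.
\item[(T2)] A homeomorphism between the boundaries of two balls of the same dimension extends to the balls, by coning.
\item[(T3)] If $a\ne c$ are points of a $2$-sphere $\Lambda$ and $K\subset\Lambda$ is a disk with $a\in\operatorname{int}K$ and $c\notin K$, then $\Lambda\setminus\{a,c\}$ deformation retracts onto the circle $\partial K$. Indeed, $K\setminus\{a\}$ does, and so does $K'\setminus\{c\}$ for the complementary disk $K'$.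
\item[(T4)] If two $3$-balls $X,Y$ meet in a disk $\Delta\subset\partial X\cap\partial Y$, then $X\cup Y$ is a $3$-ball with boundary $(\partial X\cup\partial Y)\setminus\operatorname{int}\Delta$. If $X\cap Y=\partial X=\partial Y$, then $X\cup Y\cong S^3$. For the first claim, map $\Delta$ onto the equatorial disk of the unit ball, extend by (T1) and (T2) over the rest of $\partial X$ and of $\partial Y$ onto the upper and lower hemispheres, and then by (T2) over $X$ and $Y$ onto the two half-balls. The second claim is (T2) applied to the two hemispheres of $S^3$.
\end{enumerate}

\subsection{Complements of subcomplexes}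
We shall cut link complements along subcomplexes. The pieces $Z\setminus L$ are neither open nor compact, so we replace them by simplicial complexes. Recall that the vertices of the barycentric subdivision $\operatorname{sd}Z$ are the barycenters of the faces of $Z$, and that its simplices correspond to chains $\sigma_0\subsetneq\dots\subsetneq\sigma_r$ of faces.

\begin{lemma}\label{lem:retract}
Let $L$ be a subcomplex of a complex $S$. For a subcomplex $Z$ of $S$ let $Z^L\subset\operatorname{sd}Z$ consist of the chains of faces of $Z$ none of which lies in $L$. There is a deformation retraction of $S\setminus L$ onto $|S^L|$ that restricts, for every subcomplex $Z$, to a deformation retraction of $Z\setminus L$ onto $|Z^L|$. Moreover $(Z\cup Z')^L=Z^L\cup Z'^L$ and $(Z\cap Z')^L=Z^L\cap Z'^L$.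
\end{lemma}

\begin{proof}
In a chain of faces of $S$, those that lie in $L$ form an initial segment. So every simplex of $\operatorname{sd}S$ is the join of a simplex of $\operatorname{sd}L$ and a simplex of $S^L$, one of which may be empty. For $x\in S\setminus L$, set to zero the barycentric coordinates of $x$ in $\operatorname{sd}S$ at the vertices of $\operatorname{sd}L$ and rescale the others to sum $1$; this is possible because $x\notin|L|$, and it defines a continuous map $x\mapsto z(x)\in|S^L|$. The homotopy $(1-t)x+tz(x)$ avoids $|L|$, fixes $|S^L|$ and preserves each simplex of $\operatorname{sd}S$, hence each $Z\setminus L$. A chain lies in a subcomplex if and only if its largest face does, which gives the two identities.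
\end{proof}

Consequently van Kampen's theorem for subcomplexes applies to these complements: if $Z\setminus L$, $Z'\setminus L$ and $(Z\cap Z')\setminus L$ are path connected and the base point is a vertex of $(Z\cap Z')^L$, then $\pi_1((Z\cup Z')\setminus L)$ is generated by the images of $\pi_1(Z\setminus L)$ and $\pi_1(Z'\setminus L)$, and two homomorphisms from these groups to a group $G$ that agree on $\pi_1((Z\cap Z')\setminus L)$ come from one homomorphism $\pi_1((Z\cup Z')\setminus L)\to G$.

\subsection{Some constructible complexes}

\begin{lemma}\label{lem:constr}
The following complexes are constructible: \emph{(1)} paths with at least one edge, and cycles; \emph{(2)} triangulated disks; \emph{(3)} triangulated $2$-spheres; \emph{(4)} cones over non-empty constructible complexes.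
\end{lemma}

\begin{proof}
(1) A path is an edge, or the union of an edge and a shorter path meeting it in one point. A cycle is the union of an edge and a path meeting it in two points.

(2) We induct on the number of triangles of the disk $D$. The boundary $\partial D$ is the subcomplex generated by the edges that lie in exactly one triangle. If some edge not in $\partial D$ has both endpoints in $\partial D$, it is a crosscut, and it cuts $D$ into two smaller triangulated disks that meet in this edge. Suppose there is no such edge, and let $ab$ be an edge of $\partial D$, contained in the triangle $abc$. If $c\in\partial D$, then $ac$ and $bc$ lie in $\partial D$ by assumption, so the circle $\partial D$ is the boundary of $abc$; the open triangle is then open and closed in the connected set $D\setminus\partial D$, and $D=\overline{abc}$. If $c\notin\partial D$, the path $a,c,b$ is a crosscut. It cuts $D$ into $\overline{abc}$ and a smaller disk, and the two meet in this path.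

(3) By (T1) a $2$-sphere is the union of a triangle and the complementary disk, which meet in a $3$-cycle.

(4) We follow the recursive definition. The cone over a simplex is a simplex. The cone over a non-empty finite set of points is an edge, or the union of an edge and a smaller such cone meeting it in the apex. If $C=C_1\cup C_2$ as in (ii), then the cone over $C$ is the union of the cones over $C_1$ and $C_2$, which meet in the cone over $C_1\cap C_2$; all three are constructible by induction and have the required dimensions.
\end{proof}

\section{Link groups in shellable 3-spheres}\label{sec:shell}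

Let $S$ and $L$ be as in Theorem~\ref{thm:obstruction}. Every vertex of $L$ lies on exactly two edges of $L$. Fix a shelling $F_1,\dots,F_t$ and put $B_j=\overline{F_1}\cup\dots\cup\overline{F_j}$. The purity condition says that $B_j\cap\overline{F_{j+1}}$ is a non-empty union of triangles with their faces, and we use it in the following form.
\begin{enumerate}
\item[(Sh)] If a proper face $\sigma$ of $F_{j+1}$ lies in $B_j$, then some triangle of $F_{j+1}$ containing $\sigma$ lies in $B_j$.
\end{enumerate}
A tetrahedron or a triangle minus $L$ is star-shaped about its barycenter, because $L$ meets it only in its boundary. So passing from $B_j\setminus L$ to $B_{j+1}\setminus L$ attaches a contractible space along $D\setminus L$, where $D=B_j\cap\overline{F_{j+1}}$, and the fundamental group can gain generators only if $D\setminus L$ is disconnected. Here is what happens for two triangles in a small sphere.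

\begin{example}\label{ex:hopf}
Let $S$ be the join of a $3$-cycle $C$ with edges $e_1=12$, $e_2=23$, $e_3=31$ and a $3$-cycle $C'$ with edges $f_1=xy$, $f_2=yz$, $f_3=zx$, and let $L=C\cup C'$. The join of two circles is $S^3$, and the facets are the nine tetrahedra $e_i*f_j$. Order them lexicographically in $(i,j)$. The facet $e_i*f_j$ meets $e_i*f_{j'}$ in a triangle containing $e_i$, and it meets $e_{i'}*f_j$ in a triangle containing $f_j$. For $i'<i$ and $j'\neq j$ it meets $e_{i'}*f_{j'}$ in an edge of the triangle that it shares with the earlier facet $e_{i'}*f_j$. So the order is a shelling, and at $(i,j)$ the complex $D$ consists of $j-1$ triangles containing $e_i$ and $i-1$ triangles containing $f_j$.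

A triangle of the first kind and one of the second kind share an edge from $C$ to $C'$, which is not in $L$. Two triangles of the same kind share $e_i$ or $f_j$, which is in $L$. Hence $D\setminus L$ is disconnected exactly at $(i,j)=(1,3)$, where $12zx$ is the last facet around the edge $12$, and at $(i,j)=(3,1)$, where $31xy$ is the last facet around $xy$. Each of these steps creates one loop, around $12$ and around $xy$. Two generators are also needed, since $S\setminus L\cong|C|\times|C'|\times(0,1)$ has fundamental group $\mathbb Z^2$.

The last facets around $23$ and $31$ come at $(2,3)$ and $(3,3)$ and create nothing, because there $D$ contains a triangle containing $zx$ that connects the two triangles at the edge. A general proof cannot count on such a third triangle. Lemma~\ref{lem:slide} shows that the loop created at such a step is an old one in any case.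
\end{example}

Take the barycenter $x_0$ of $F_1$ as base point, and let $H_j$ be the image of $\pi_1(B_j\setminus L,x_0)$ in $\pi_1(S\setminus L,x_0)$. Then $H_1$ is trivial, $H_j\le H_{j+1}$, and $H_t=\pi_1(S\setminus L,x_0)$. In the next four lemmas $j$ is fixed, $F=F_{j+1}$ and $D=B_j\cap\overline F$.

\begin{lemma}\label{lem:two}
The space $D\setminus L$ has at most two path components. If triangles $\tau,\tau'$ of $D$ lie, after removal of $L$, in different components, then their common edge $e$ belongs to $L$, and $\tau,\tau'$ are the two triangles of $F$ containing $e$.
\end{lemma}

\begin{proof}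
The space $D\setminus L$ is the union of the path connected sets $\overline\tau\setminus L$, where $\tau$ runs over the triangles of $D$. Two triangles of $F$ meet in exactly one edge $e$, and they are the only triangles of $F$ containing $e$. If $e\notin L$, the interior of $e$ avoids the subcomplex $L$, so the two triangles lie in the same component. This proves the second claim. If there were three components, three triangles of $F$ would pairwise meet in edges of $L$. Three triangles of a tetrahedron have the form $vab$, $vbc$, $vac$, and they meet in $va$, $vb$, $vc$; these cannot all lie in $L$, since $v$ would lie on three edges of $L$.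
\end{proof}

When $D\setminus L$ is disconnected, fix $\tau,\tau',e$ as in Lemma~\ref{lem:two}. Call a triple of paths $(\delta,\gamma,r)$ \emph{admissible} if, for some points $p\in\overline\tau\setminus L$ and $p'\in\overline{\tau'}\setminus L$, the path $\delta$ runs in $B_j\setminus L$ from $x_0$ to $p$, the path $\gamma$ runs in $\overline F\setminus L$ from $p$ to $p'$, and $r$ runs in $B_j\setminus L$ from $p'$ to $p$.

\begin{lemma}\label{lem:gen}
The spaces $B_j\setminus L$ are path connected. If $D\setminus L$ is connected, then $H_{j+1}=H_j$. Otherwise, for every admissible triple, $H_{j+1}$ is generated by $H_j$ and the class $\lambda$ of the loop $\delta\gamma r\delta^{-1}$.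
\end{lemma}

\begin{proof}
Put $Y=B_j\setminus L$ and $W=\overline F\setminus L$. Then $W$ is contractible and $Y\cap W=D\setminus L$ is non-empty, so path connectedness follows by induction on $j$; in particular admissible triples exist. By Lemma~\ref{lem:retract}, every loop at $x_0$ in $Y\cup W$ is homotopic to an edge loop in $B_j^L\cup\overline F{}^L$, hence to a concatenation of paths in $Y$ and paths in $W$, the latter with endpoints in $Y\cap W$. Since $W$ is simply connected, a path in $W$ is determined up to homotopy by its endpoints. A piece in $W$ whose endpoints lie in the same component of $Y\cap W$ can therefore be replaced by a path in $Y\cap W$; this settles the connected case. Otherwise there are exactly two components, one containing $p$ and one containing $p'$, and a piece in $W$ joining them can be replaced by $\gamma$ or $\gamma^{-1}$ preceded and followed by paths in $Y\cap W$. So the loop is homotopic to $y_0\gamma^{\pm1}y_1\cdots\gamma^{\pm1}y_s$ with paths $y_i$ in $Y$. Substituting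
\[
\gamma\simeq\delta^{-1}\,(\delta\gamma r\delta^{-1})\,\delta\,r^{-1}
\]
turns it into a product of copies of $(\delta\gamma r\delta^{-1})^{\pm1}$ and loops at $x_0$ in $Y$.
\end{proof}

So each step costs at most one generator, and a costly step comes with an edge of $L$. To count the costly steps we show that their edges are distinct and pairwise disjoint. Call an edge \emph{covered at stage $j$} if all facets of $S$ containing it lie in $B_j$.

\begin{lemma}\label{lem:cover}
Let $e$ be an edge of $F$ such that both triangles of $F$ containing $e$ lie in $B_j$. Then all facets containing $e$ other than $F$ lie in $B_j$. Thus $e$ is covered at stage $j+1$ but not at stage $j$.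
\end{lemma}

\begin{proof}
The facets containing $e$ correspond to the edges of the cycle $\operatorname{lk}_S(e)$, and the triangles containing $e$ to its vertices. By (Sh) with $\sigma=e$, each facet containing $e$, except the first in the shelling order, shares a triangle containing $e$ with an earlier facet. So the edges of $\operatorname{lk}_S(e)$ that come from facets of $B_j$ form a connected subgraph. It does not contain the edge corresponding to $F$, but by hypothesis it contains both endpoints of that edge. A connected subgraph of a path that contains both ends of the path is the whole path.
\end{proof}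

In the situation of Lemma~\ref{lem:gen} a small circle around $e$ thus runs in $B_j$ except for one arc through $F$, so the new generator may be taken to be such a circle. Near an endpoint $b$ of $e$, the pair $(S,L)$ is the cone over a $2$-sphere with two marked points, and a circle around one marked point is homotopic to a circle around the other. The homotopy may leave $B_{j+1}$, which is why the $H_j$ were defined as images in $\pi_1(S\setminus L)$.

\begin{lemma}\label{lem:slide}
Suppose that $D\setminus L$ is disconnected, let $e=ab$ be as in Lemma~\ref{lem:two}, and let $bc$ be the other edge of $L$ at $b$. If $bc$ is covered at stage $j$, then $H_{j+1}=H_j$.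
\end{lemma}

\begin{proof}
Write $F=abdd'$ with $\tau=abd$ and $\tau'=abd'$. Let $\Lambda=\operatorname{lk}_S(b)$, a $2$-sphere, and $\Lambda_j=\operatorname{lk}_{B_j}(b)$. For $x\in|\Lambda|$ let $\iota(x)=\frac12b+\frac12x$. If $x$ lies in the interior of the face $\sigma$ of $\Lambda$, then $\iota(x)$ lies in the interior of $b*\sigma$, which belongs to $L$ only if $\sigma=a$ or $\sigma=c$. So $\iota$ maps $\Lambda\setminus\{a,c\}$ into $S\setminus L$ and $\Lambda_j\setminus\{a,c\}$ into $B_j\setminus L$.

The triangles of $\Lambda_j$ correspond to the facets of $B_j$ containing $b$, and they generate $\Lambda_j$. By (Sh) with $\sigma=b$, each of them except the first shares an edge with an earlier one. A triangle or an edge minus some of its vertices is non-empty and path connected, so $\Lambda_j\setminus\{a,c\}$ is path connected. By Lemma~\ref{lem:cover}, $\Lambda_j$ contains all triangles of $\Lambda$ at $a$ except $add'$. Since $bc$ is covered, $\Lambda_j$ contains all triangles of $\Lambda$ at $c$.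

Let $K_a$ be the set of points $(1-s)a+sx$ with $x\in|\operatorname{lk}_\Lambda(a)|$ and $0\le s\le\frac12$. Since $\operatorname{lk}_\Lambda(a)=\operatorname{lk}_S(ab)$ is a cycle, $K_a$ is a disk with $a$ in its interior, and it contains no other vertex. Define $K_c$ in the same way; then $\partial K_c\subset\Lambda_j\setminus\{a,c\}$. Let $q,q'$ be the midpoints of $ad$ and $ad'$. The circle $\partial K_a$ is a loop $\gamma_0r_0$ at $q$, where $\gamma_0$ crosses $add'$ from $q$ to $q'$ and $r_0$ returns through the other triangles at $a$, which lie in $\Lambda_j$. Let $\mu$ be a loop in $\Lambda_j\setminus\{a,c\}$ that runs from $q$ to $\partial K_c$, once around it, and back the same way. By (T3), both $[\gamma_0r_0]$ and $[\mu]$ generate $\pi_1(\Lambda\setminus\{a,c\},q)\cong\mathbb Z$, so $[\gamma_0r_0]=[\mu]^{\pm1}$.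

Choose a path $\delta$ in $B_j\setminus L$ from $x_0$ to $\iota(q)$. Since $\iota(q)\in\overline\tau\setminus L$ and $\iota(q')\in\overline{\tau'}\setminus L$, the triple $(\delta,\iota\gamma_0,\iota r_0)$ is admissible. Its class is $\lambda=[\delta\,(\iota\mu)\,\delta^{-1}]^{\pm1}$, which lies in $H_j$ because $\iota\mu$ runs in $B_j\setminus L$. Lemma~\ref{lem:gen} gives $H_{j+1}=H_j$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:obstruction}]
Let $J$ be the set of indices $j$ with $H_{j+1}\ne H_j$. By Lemma~\ref{lem:gen}, the group $H_t=\pi_1(S\setminus L)$ is generated by $|J|$ elements, and for $j\in J$ the space $D\setminus L$ is disconnected, so Lemma~\ref{lem:two} provides an edge $e_j\in L$. By Lemma~\ref{lem:cover}, $e_j$ is covered at stage $j+1$ and not at stage $j$. Let $i<j$ be in $J$. Then $e_i$ is covered at stage $j$, so $e_i\ne e_j$. If $e_i$ and $e_j$ shared a vertex $b$, then $e_i$ would be the other edge of $L$ at $b$, and Lemma~\ref{lem:slide} would give $H_{j+1}=H_j$. So the edges $e_j$ are pairwise disjoint. A cycle of length $n$ contains at most $\lfloor n/2\rfloor$ pairwise disjoint edges, and hence $|J|\le\sum_i\lfloor n_i/2\rfloor$.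
\end{proof}

\begin{remark}
That every vertex of $L$ has degree two is used twice. In Lemma~\ref{lem:two} it excludes three components, which occur for $D=\overline{vab}\cup\overline{vbc}\cup\overline{vac}$ if $va,vb,vc$ all lie in the subcomplex removed. In Lemma~\ref{lem:slide} it makes the punctured vertex link a sphere minus two points, with cyclic fundamental group. That facets are added one at a time is used in the contractibility of $W$, in Lemma~\ref{lem:cover}, and in the connectedness of $\Lambda_j\setminus\{a,c\}$.
\end{remark}

\section{Reflection groups and wall homomorphisms}\label{sec:walls}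

To contradict Theorem~\ref{thm:obstruction} we must show that a link group needs many generators. It suffices to map it onto a finite group that needs many generators. This section describes the finite groups and a way of defining the maps.

For $N\ge1$ let $G_N=\mathbb F_3^N\rtimes\{\pm1\}$ be the group of maps $x\mapsto\pm x+v$ of $\mathbb F_3^N$, under composition. Its elements are the translations and the \emph{reflections} $\rho_v(x)=-x+v$. The group $G_1$ is the symmetric group on three letters.

\begin{lemma}\label{lem:group}
\begin{enumerate}
\item[(a)] For all $v,w$ we have $\rho_v^2=1$ and $(\rho_v\rho_w)^3=1$. If $e_1,\dots,e_N$ is the standard basis, then $\rho_0,\rho_{e_1},\dots,\rho_{e_N}$ generate $G_N$.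
\item[(b)] The group $G_N$ cannot be generated by fewer than $N+1$ elements.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\rho_v\rho_w(x)=x+v-w$. This is the identity for $v=w$, and its cube is the identity in characteristic $3$. The products $\rho_{e_i}\rho_0$ generate all translations, and every reflection is a translation times $\rho_0$.

(b) Let $g_1,\dots,g_q$ generate $G_N$. One of them, say $g_1$, is a reflection. Replacing each other reflection $g_i$ by $g_1g_i$, we may assume that $g_2,\dots,g_q$ are translations. Let $V$ be the group they generate; it consists of the translations by the vectors of a subspace of dimension at most $q-1$. Since $g_1^2=1$ and conjugation by $g_1$ inverts every translation, $V\cup g_1V$ is a subgroup containing all $g_i$, so it equals $G_N$. Then $V$ contains all translations, and $q-1\ge N$.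
\end{proof}

The homomorphisms are defined by recording which of several hypersurfaces a loop crosses. Since the labels have square $1$, no orientation is needed. Let $M$ be a manifold, possibly with boundary, and let $W_1,\dots,W_s$ be disjoint closed subsets with union $W$. We call them \emph{walls} if every point of $W_i$ has arbitrarily small open neighborhoods $U$, disjoint from the other $W_k$, with a homeomorphism $(U,U\cap W_i)\cong(V\times(-1,1),V\times\{0\})$ for a connected space $V$. Such a $U$ is a \emph{product neighborhood}, and its two \emph{sides} are the connected sets $U^+,U^-$ corresponding to $V\times(0,1)$ and $V\times(-1,0)$. A path \emph{crosses $W_i$ once} if it is a concatenation $\gamma_1\gamma_2\gamma_3$, where $\gamma_1,\gamma_3$ avoid $W$ and $\gamma_2$ runs in a product neighborhood of a point of $W_i$ from one side to the other.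

\begin{lemma}\label{lem:wall}
Let $W_1,\dots,W_s$ be walls in $M$ and let $g_1,\dots,g_s$ be elements of a group $G$ with $g_i^2=1$. There is a function $w$ from the paths in $M$ with endpoints outside $W$ to $G$ such that $w(\gamma)$ depends only on the homotopy class of $\gamma$ relative to its endpoints, $w(\gamma\gamma')=w(\gamma)w(\gamma')$, $w(\gamma)=1$ if $\gamma$ avoids $W$, and $w(\gamma)=g_i$ if $\gamma$ crosses $W_i$ once.
\end{lemma}

\begin{proof}
We build a covering of $M$ with fiber $G$ in which sheet $g$ on one side of $W_i$ continues as sheet $gg_i$ on the other. Cover $M$ by $U_0=M\setminus W$ and all product neighborhoods. Define $c_U\colon U\setminus W\to G$ by $c_{U_0}=1$ and, if $U$ is a product neighborhood for $W_i$, by $c_U=1$ on $U^+$ and $c_U=g_i$ on $U^-$. The function $t_{UU'}=c_Uc_{U'}^{-1}$ is locally constant on $(U\cap U')\setminus W$. It extends to a locally constant function on $U\cap U'$. To see this, let $x\in U\cap U'\cap W_i$ and choose a product neighborhood $U''\subset U\cap U'$ of $x$. Each side of $U''$ is connected, so it lies in one side of $U$; and $U''$ meets both sides of $U$, since $x$ is in the closure of both. So the two sides of $U''$ lie in different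 sides of $U$, and likewise of $U'$. Hence $t_{UU'}$ takes on the two sides of $U''$ either the values $1,1$ or the values $g_i^{-1},g_i$, which are equal.

The identity $t_{UU'}t_{U'U''}=t_{UU''}$ holds on the dense set outside $W$, hence everywhere. Gluing the spaces $U\times G$ by $(x,g)_U\sim(x,g\,t_{UU'}(x))_{U'}$ gives a covering of $M$ on which $G$ acts by left multiplication. For a path $\gamma$ from $x$ to $y$, both outside $W$, let $(y,w(\gamma))_{U_0}$ be the endpoint of the lift starting at $(x,1)_{U_0}$. Homotopy lifting gives the first property. The lift starting at $(x,g)_{U_0}$ ends at $(y,gw(\gamma))_{U_0}$, which gives the second. The third holds because the covering is trivial over $U_0$. For a path in a product neighborhood $U$, the lift starts at $(x,1)_{U_0}=(x,c_U(x)^{-1})_U$ and ends at $(y,c_U(x)^{-1}c_U(y))_{U_0}$, and $c_U(x)^{-1}c_U(y)=g_i$ if $x,y$ lie on different sides.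
\end{proof}

For a base point outside $W$, the function $w$ restricts to a homomorphism $\pi_1(M)\to G$, the \emph{wall homomorphism} for $(W_1,g_1),\dots,(W_s,g_s)$. If a loop $\gamma$ is freely homotopic to a loop $\gamma'$, both based outside $W$, then $\gamma\simeq\eta\gamma'\eta^{-1}$ for a path $\eta$, so $w(\gamma)$ and $w(\gamma')$ are conjugate.

The basic example is a disk with a wall joining two punctures. All such disks below arise by folding a strip, and the cosine function identifies them with one model. Let $\mathcal E\subset\mathbb C$ be a closed elliptic disk with foci $\pm1$, let $\mathcal E^*=\mathcal E\setminus\{\pm1\}$, and let $I=[-1,1]$. The open segment $I\setminus\{\pm1\}$ is a wall in $\mathcal E^*$.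

\begin{lemma}\label{lem:fold}
\begin{enumerate}
\item[(a)] Let $t_0>0$, and let the maps $\zeta\mapsto\pm\zeta+2k$ $(k\in\mathbb Z)$ act on the strip $|\operatorname{Im}\zeta|\le t_0$. Then $\zeta\mapsto\cos\pi\zeta$ induces a homeomorphism from the quotient onto a disk $\mathcal E$ as above. It maps the real line onto $I$, the integers onto the foci, and the boundary of the strip onto $\partial\mathcal E$.
\item[(b)] Let $z\in\partial\mathcal E$ be non-real. Then $\pi_1(\mathcal E^*,z)$ is generated by two loops $u_1,u_2$, each crossing the wall once, such that $u_1u_2$ is homotopic to the loop $\partial\mathcal E$. The two foci can be numbered $\phi_1,\phi_2$ so that $u_i$ is freely homotopic in $\mathcal E^*$, up to orientation, to the boundary of every sufficiently small disk $K$ with $\phi_i\in\operatorname{int}K$.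
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\cos\pi\zeta=\cos\pi\zeta'$ if and only if $\zeta'=\pm\zeta+2k$, so the induced map is a continuous injection of a compact space. By
\[
\cos\pi(s+it)=\cos\pi s\,\cosh\pi t-i\sin\pi s\,\sinh\pi t,
\]
the line $\operatorname{Im}\zeta=t$ maps onto $I$ for $t=0$ and onto the ellipse with foci $\pm1$ and semi-axes $\cosh\pi t$, $\sinh\pi|t|$ for $t\ne0$. These sets fill the disk bounded by the ellipse for $t=t_0$.

(b) Let $\kappa$ be the chord from $z$ to $-z$. It meets $I$ only at $0$ and cuts $\mathcal E$ into two convex halves $\mathcal H_1,\mathcal H_2$, each with one focus $\phi_i$ in its interior. Write $\partial\mathcal E=\beta_1\beta_2$, where $\beta_1\subset\mathcal H_1$ runs from $z$ to $-z$ and $\beta_2\subset\mathcal H_2$ runs back. Put $u_1=\beta_1\kappa^{-1}$ and $u_2=\kappa\beta_2$. Then $u_1u_2\simeq\beta_1\beta_2$, and each $u_i$ crosses the wall once. The space $\mathcal H_i\setminus\{\phi_i\}$ deformation retracts onto $\partial\mathcal H_i$, which $u_i$ parametrizes, and van Kampen's theorem along $\kappa$ shows that $u_1,u_2$ generate. Let $K\subset\mathcal H_i$ be a disk with $\phi_i\in\operatorname{int}K$. By (T3) in $\mathbb C\cup\{\infty\}$,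 the curves $\partial K$ and $\partial\mathcal H_i$ are freely homotopic in $\mathbb C\setminus\{\phi_i\}$ up to orientation, and the radial retraction of $\mathbb C\setminus\{\phi_i\}$ onto $\mathcal H_i\setminus\{\phi_i\}$ moves the homotopy into $\mathcal E^*$.
\end{proof}

\section{The wedge}\label{sec:wedge}

A wedge is a $3$-ball $P$ with two arcs $\alpha,\beta$ inside. Its boundary is a sphere $\Sigma$ with four marked points, the ends of the arcs, and it is the union of two disks, the future pages, with two marked points each. We need coordinates on $\Sigma$ in which winding arcs are straight and crossings can be counted. The quotient of the plane by the rotations through $\pi$ about the integer points provides them.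

\subsection{The pillowcase}
Let $\Gamma$ be the group of maps $z\mapsto\pm z+2v$ $(v\in\mathbb Z^2)$ of $\mathbb R^2$ and let $\Sigma=\mathbb R^2/\Gamma$, a compact Hausdorff space. Let $p_1,p_2,q_1,q_2\in\Sigma$ be the images of $(0,0),(0,1),(1,0),(1,1)$. These four points form the image of $\mathbb Z^2$, and outside $\mathbb Z^2$, the set of points fixed by non-trivial elements of $\Gamma$, the quotient map is a local homeomorphism. For $X\subset\Sigma$ put $X^*=X\setminus\{p_1,p_2,q_1,q_2\}$. Two symmetries will be used. Conjugating $z\mapsto\varepsilon z+2(s,t)$ by the reflection $(x,y)\mapsto(1-x,y)$ gives $z\mapsto\varepsilon z+(1-\varepsilon-2s,2t)$, and conjugating it by the translation by $(0,1)$ gives $z\mapsto\varepsilon z+(2s,2t+1-\varepsilon)$. Both results lie in $\Gamma$, so the two maps induce homeomorphisms $\theta$ and $\omega$ of $\Sigma$. The involution $\theta$ exchanges $p_i$ and $q_i$, and $\omega$ exchanges $p_1$ with $p_2$ and $q_1$ with $q_2$.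

\medskip\noindent\emph{Pages and their walls.}
Since $\Gamma$ changes $x$ by a sign and an even integer, the distance from $x$ to $2\mathbb Z$ defines a function $\xi\colon\Sigma\to[0,1]$, and $\xi\circ\theta=1-\xi$. Put
\[
E_-=\{\xi\le\tfrac12\},\quad E_+=\{\xi\ge\tfrac12\},\quad A=\{\xi=\tfrac12\},\quad w_-=\{\xi=0\},\quad w_+=\{\xi=1\}.
\]
The set $E_-$ is the image of the strip $|x|\le\frac12$. If $z\mapsto\pm z+2(s,t)$ carries a point of this strip into the strip, then $|2s|\le1$, so $s=0$. In the coordinate $\zeta=y+ix$ the maps with $s=0$ are those of Lemma~\ref{lem:fold}(a). Hence $(E_-,w_-)\cong(\mathcal E,I)$ with $p_1,p_2$ as foci and $\partial E_-=A$. The map $\theta$ fixes $A$ pointwise, since the reflection fixes the line $x=\frac12$, and it carries $(E_-,w_-)$ to $(E_+,w_+)$. So $\Sigma=E_-\cup E_+$ is the union of two disks along their common boundary $A$, a $2$-sphere. The sets $w_-^*,w_+^*$ are walls in $\Sigma^*$, and their preimages lie on the lines with $x$ even and $x$ odd. Let $o\in A$ be the image of $(\frac12,\frac12)$; it will be our base point.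

\medskip\noindent\emph{Arcs of slope $2/3$.}
Let $h(x,y)=3y-2x$. The map $z\mapsto\pm z+2(s,t)$ changes $h$ to $\pm h+6t-4s$, and $6t-4s$ takes every even value. So the distance from $h$ to $2\mathbb Z$ defines a function $\nu\colon\Sigma\to[0,1]$, and $\nu\circ\omega=1-\nu$ because the translation by $(0,1)$ adds $3$ to $h$. Put
\[
N_a=\{\nu\le\tfrac14\},\quad Z=\{\tfrac14\le\nu\le\tfrac34\},\quad N_b=\{\nu\ge\tfrac34\},\quad a=\{\nu=0\},\quad b=\{\nu=1\}.
\]
The set $N_a$ is the image of the strip $|h|\le\frac14$. An element of $\Gamma$ carrying a point of this strip into the strip has $|6t-4s|\le\frac12$, so $3t=2s$, and it has the form $z\mapsto\pm z+l(6,4)$ with $l\in\mathbb Z$. In the coordinate $\zeta=x/3+ih$ these are again the maps of Lemma~\ref{lem:fold}(a). Hence $(N_a,a)\cong(\mathcal E,I)$, and the arc $a$ is the injective image of the segment from $(0,0)$ to $(3,2)$. Since $(3,2)$ is equivalent to $(1,0)$, the arc $a$ joins $p_1$ to $q_1$. Applying $\omega$, we get $(N_b,b)\cong(\mathcal E,I)$, and $b$ joins $p_2$ to $q_2$.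

The set $\Sigma\setminus(a\cup b)$ is the image of the strip $0<h<1$. An element of $\Gamma$ with sign $-1$ cannot carry a point of this strip into the strip, since the two values of $h$ would add up to an even integer in $(0,2)$; an element with sign $+1$ that does so has $6t-4s=0$. So $\Sigma\setminus(a\cup b)$ is the open annulus $\{0<h<1\}/\mathbb Z(6,4)$. It contains no marked point, and it contains the closed annulus $Z$, whose boundary circles $\partial N_a$ and $\partial N_b$ are bicollared in it. The core of $Z$ is the image of the line $h=\frac12$, which passes through $(\frac12,\frac12)$. See Figure~\ref{fig:plane}.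

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.5cm,y=1.3cm]
\foreach \x in {0,2,4,6} {\draw[gray] (\x,-0.3) -- (\x,4.6); \node[above] at (\x,4.6) {$\rho$};}
\foreach \x in {1,3,5} {\draw[gray,dashed] (\x,-0.3) -- (\x,4.6); \node[above] at (\x,4.6) {$\rho'$};}
\fill[gray!35] (0,0) -- (1,0.75) -- (3,2) -- (2,1.25) -- cycle;
\fill[gray!35] (0,1) -- (1,1.75) -- (3,3) -- (2,2.25) -- cycle;
\draw (0,0) -- (3,2);
\draw (0,1) -- (3,3);
\draw[thick,->] (0.5,0.5) -- (6.5,4.5);
\foreach \x in {0,...,6} \foreach \y in {0,...,4} \fill (\x,\y) circle (1.2pt);
\node[left] at (0,0) {$p_1$};
\node[left] at (0,1) {$p_2$};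
\node[below right] at (3,2) {$q_1$};
\node[above left] at (3,3) {$q_2$};
\node[below right] at (1.5,1) {$a$};
\node[above left] at (1.5,2) {$b$};
\node[above left] at (0.5,0.5) {$o$};
\node[right] at (6.5,4.5) {$o$};
\end{tikzpicture}
\caption{The plane covering the sphere $\Sigma$; points are labeled by their images. The solid and dashed vertical lines cover the walls $w_-$ and $w_+$, which carry the group elements $\rho$ and $\rho'$. The two segments of slope $2/3$ cover the arcs $a$ and $b$, and the shaded parallelograms cover the lenses $Q_a$ and $Q_b$. The arrow covers the core of the annulus between $a$ and $b$; it crosses six vertical lines and reads $\rho'\rho\rho'\rho\rho'\rho$.}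
\label{fig:plane}
\end{figure}

\medskip\noindent\emph{Lenses.}
To push $a$ into a ball so that only its ends stay on the boundary, we need a disk that has $a$ as a crosscut. Let $Q_a$ be the image of the parallelogram with vertices $(0,0)$, $(1,\frac34)$, $(3,2)$, $(2,\frac54)$. At these vertices $h$ equals $0,\frac14,0,-\frac14$, so $Q_a\subset N_a$. If two points $z,z'$ of the parallelogram are equivalent, then either $z'=z+l(6,4)$, and $0\le x,x'\le3$ forces $l=0$; or $z+z'=l(6,4)$, and then $x+x'\in\{0,6\}$ forces $z=z'=(0,0)$ or $z=z'=(3,2)$. So $Q_a$ is an embedded disk and $a$, the image of a diagonal, is a crosscut of it. Let $Q_b=\omega(Q_a)\subset N_b$; it has $b$ as a crosscut, and $Q_a\cap Q_b=\emptyset$.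

\subsection{The two arcs in the ball}
Let $P$ be the cone $\Sigma\times[0,1]/(\Sigma\times\{1\})$, a $3$-ball with boundary $\Sigma=\Sigma\times\{0\}$. Choose homeomorphisms $g_a,g_b$ of $Q_a,Q_b$ onto the unit disk, and define $f\colon\Sigma\to[0,\frac12]$ as $\frac12(1-|g_a|)$ on $Q_a$, as $\frac12(1-|g_b|)$ on $Q_b$, and as $0$ elsewhere. Then $f$ is continuous and positive exactly on the interiors of the lenses. Over $Q_a$ we define a \emph{cap}, its \emph{roof}, an arc and a \emph{curtain}:
\begin{gather*}
C_\alpha=\{(x,t):x\in Q_a,\ t\le f(x)\},\qquad T_\alpha=\{(x,f(x)):x\in Q_a\},\\
\alpha=\{(x,f(x)):x\in a\},\qquad W_\alpha=\{(x,t):x\in a,\ t<f(x)\}.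
\end{gather*}
Define $C_\beta,T_\beta,\beta,W_\beta$ over $Q_b$ and $b$ in the same way. Let $R\subset P$ be the set of points $(x,t)$ with $t\ge f(x)$, and put $P^*=P\setminus(\alpha\cup\beta)$. The following properties hold.
\begin{enumerate}
\item[(W1)] $C_\alpha$ and $C_\beta$ are disjoint $3$-balls with $\partial C_\alpha=Q_a\cup T_\alpha$ and $\partial C_\beta=Q_b\cup T_\beta$; via $g_a$ and $g_b$ they are solid cones over the unit disk.
\item[(W2)] $R$ is a $3$-ball, the image of $P$ under the embedding $(x,t)\mapsto(x,f(x)+t(1-f(x)))$. Its boundary is the graph of $f$, obtained from $\Sigma$ by replacing $Q_a,Q_b$ with $T_\alpha,T_\beta$.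
\item[(W3)] $P=R\cup C_\alpha\cup C_\beta$. The intersections $R\cap C_\alpha=T_\alpha$ and $R\cap C_\beta=T_\beta$ are disks, and $T_\alpha\cap\Sigma=\partial T_\alpha=\partial Q_a$, $T_\beta\cap\Sigma=\partial T_\beta=\partial Q_b$.
\item[(W4)] $\alpha$ is a crosscut of $T_\alpha$ from $p_1$ to $q_1$, and $\beta$ is a crosscut of $T_\beta$ from $p_2$ to $q_2$. They meet $\Sigma$ only in their endpoints, so $P^*\cap\Sigma=\Sigma^*$.
\item[(W5)] $P^*$ is path connected: it is the union of three balls with parts of their boundaries removed, and the caps meet $R$ in $T_\alpha\setminus\alpha$ and $T_\beta\setminus\beta$.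
\item[(W6)] $W_\alpha$ and $W_\beta$ are walls in $P^*$ with $W_\alpha\cap\Sigma=a^*$ and $W_\beta\cap\Sigma=b^*$, and a path in $\Sigma^*$ that crosses $a^*$ once (with respect to the walls $a^*,b^*$) crosses $W_\alpha$ once; likewise for $b^*$ and $W_\beta$.
\end{enumerate}
For (W6), $W_\alpha$ is the intersection of $P^*$ with the compact set $W_\alpha\cup\alpha$. At $(x,t)\in W_\alpha$, product neighborhoods are the sets $U'\times([0,1)\cap(t-\epsilon,t+\epsilon))$, where $U'\subset Q_a$ is a product neighborhood of $x$ for $a^*$ on which $f>t+\epsilon$, and their sides lie over the sides of $U'$.

\subsection{Extending homomorphisms over the wedge}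
When the wedges are glued, a homomorphism will be prescribed on each page by its wall $w_\pm$. The question is whether it extends over $P^*$. The natural walls in $P^*$ are the curtains, which end on $a$ and $b$ and not on $w_\pm$. A homomorphism defined by the curtains kills the core of $Z$, which avoids $a$ and $b$; the proof shows that this is all we must require of the prescribed homomorphism, and Figure~\ref{fig:plane} shows what the requirement is.

\begin{lemma}\label{lem:wedge}
Let $\rho,\rho'$ be elements of a group $G$ with $\rho^2=\rho'^2=(\rho\rho')^3=1$, and let $\psi\colon\pi_1(\Sigma^*,o)\to G$ be the wall homomorphism for $(w_-^*,\rho),(w_+^*,\rho')$. Then there is a homomorphism $\varphi\colon\pi_1(P^*,o)\to G$ whose composite with $\pi_1(\Sigma^*,o)\to\pi_1(P^*,o)$ is $\psi$.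
\end{lemma}

\begin{proof}
\emph{Step 1: $\psi$ is trivial on loops in $Z$.} The group $\pi_1(Z,o)$ is generated by the core, which lifts to the segment from $(\frac12,\frac12)$ to $(\frac{13}2,\frac92)$. The segment crosses the lines $x=1,2,\dots,6$ in this order, at points outside $\mathbb Z^2$ because $h=\frac12$ there. So $\psi$ sends the core to $(\rho'\rho)^3=\bigl((\rho\rho')^3\bigr)^{-1}=1$.

\emph{Step 2: generators of $\pi_1(\Sigma^*,o)$.} Apply Lemma~\ref{lem:fold}(b) to $(N_a,a)$, and conjugate the two loops by a path in $Z$ from $o$ to their base point on $\partial N_a$. This gives loops $u_1,u_2$ at $o$, numbered so that $u_1$ surrounds $p_1$. Each crosses $a^*$ once and avoids $b$, because $Z$ is disjoint from $a\cup b$. In the same way $(N_b,b)$ gives loops $v_1,v_2$ at $o$, with $v_1$ surrounding $p_2$, each crossing $b^*$ once and avoiding $a$. The products $u_1u_2$ and $v_1v_2$ are homotopic to loops in $Z$, and $u_1u_2$ generates $\pi_1(Z,o)$ because $Z$ deformation retracts onto $\partial N_a$. Van Kampen's theorem for $\Sigma^*=N_a^*\cup Z\cup N_b^*$, applied along the bicollared circles $\partial N_a$ and $\partial N_b$, shows that $u_1,u_2,v_1,v_2$ generate $\pi_1(\Sigma^*,o)$.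

\emph{Step 3: values of $\psi$.} The image of a small round disk of radius $\epsilon$ about $(0,0)$ is a disk $K$ with $p_1$ in its interior, and $\partial K$ is the image of a half circle from $(\epsilon,0)$ to $(-\epsilon,0)$, which crosses $w_-^*$ once. By Lemma~\ref{lem:fold}(b), $r=\psi(u_1)$ is conjugate to $\rho^{\pm1}=\rho$, so $r^2=1$. By Step 1, $\psi(u_2)=r^{-1}=r$. The same argument with a disk about $(0,1)$ shows that $s=\psi(v_1)$ satisfies $s^2=1$ and $\psi(v_2)=s$.

\emph{Step 4: the extension.} Let $\varphi$ be the wall homomorphism of $P^*$ for $(W_\alpha,r),(W_\beta,s)$; the base point $o$ lies outside these walls. By (W6), $\varphi(u_i)=r$ and $\varphi(v_i)=s$. So $\varphi$ and $\psi$ agree on the generators of $\pi_1(\Sigma^*,o)$.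
\end{proof}

\section{The sphere $S$}\label{sec:sphere}

\subsection{Gluing three wedges}
Take three copies $P_1,P_2,P_3$ of $P$, with indices modulo $3$, and attach the index $i$ to the parts of $P_i$. Glue $E_+\subset\partial P_i$ to $E_-\subset\partial P_{i+1}$ by $\theta$, and call the result $\mathcal M$. Since $\theta$ is the identity on $A$, the three copies of $A$ become one circle $A$ and no further identifications arise. Let the \emph{page} $\Pi_i$ be the disk $E_-$ of $P_i$, which is also the disk $E_+$ of $P_{i-1}$. Then $\partial P_i=\Pi_i\cup\Pi_{i+1}$, different pages meet in $A$, and
\[
P_1\cap P_2=\Pi_2,\qquad(P_1\cup P_2)\cap P_3=\Pi_1\cup\Pi_3=\partial P_3 .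
\]
By (T4), $P_1\cup P_2$ is a ball with boundary $\Pi_1\cup\Pi_3$, and $\mathcal M\cong S^3$. The point $q_k$ of $P_i$ is glued to the point $p_k$ of $P_{i+1}$. So $\alpha_1,\alpha_2,\alpha_3$ form a circle, and $\beta_1,\beta_2,\beta_3$ form a disjoint circle. Let $L$ be the union of the two. It meets $X=\Pi_1\cup\Pi_2\cup\Pi_3$ in six points, two in the interior of each page, and $L\cap P_i=\alpha_i\cup\beta_i$.

\subsection{Triangulation}
We triangulate the pages as finely as the lenses require, but keep each arc $\alpha_i,\beta_i$ as one edge. Each page carries lenses from both adjacent wedges, so we need a cell structure on $\Sigma$ that contains the lenses and is invariant under $\theta$.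

Let $\mathcal A$ be the locally finite family of lines
\[
2x\in\mathbb Z,\qquad 2y\in\mathbb Z,\qquad \pm3x-4y\in\mathbb Z,\qquad\pm5x-8y\in\mathbb Z .
\]
It is invariant under $z\mapsto-z$, under integer translations and under $(x,y)\mapsto(1-x,y)$. It contains the lines $3x-4y=0$, $5x-8y=-1$, $3x-4y=1$, $5x-8y=0$ spanned by the sides of the parallelogram over $Q_a$, and their translates by $(0,1)$. It cuts the plane into compact convex polygons, each inside a square $[\frac i2,\frac{i+1}2]\times[\frac j2,\frac{j+1}2]$. The map to $\Sigma$ is injective on such a square. Indeed, a non-zero translation in $\Gamma$ moves a coordinate by at least $2$; and if $z'=-z+2v$ with $z,z'$ in the square, then $x+x'$ is an even integer in $[i,i+1]$, hence an endpoint of this interval, so $x=x'$, and in the same way $y=y'$. The group $\Gamma$ permutes the polygons, their edges and their vertices. So these cells project to a finite \emph{regular} CW structure on $\Sigma$, meaning that each closed cell is an embedded ball whose boundary is a union of cells. The structure is invariant under $\theta$; the sets $A,E_\pm,Q_a,Q_b,\partial Q_a,\partial Q_b$ are subcomplexes; and $p_1,p_2,q_1,q_2,o$ are vertices.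

By $\theta$-invariance, $\Pi_i$ receives the same cell structure from $P_i$ and from $P_{i-1}$, and the three structures agree on $A$. So $X$ is a finite regular CW complex. Recall that the chains of cells of such a complex, ordered by inclusion, form a simplicial complex with the same underlying space, its barycentric subdivision, in which subcomplexes remain subcomplexes. Let $\mathcal T$ be the barycentric subdivision of $X$. No edge of $\mathcal T$ joins two vertices of the cell structure, since the two cells of a chain have different dimensions. We enlarge $\mathcal T$ in three stages.
\begin{enumerate}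
\item[1.] Add the six arcs $\alpha_i,\beta_i$ as single edges. Their endpoints are vertices of the cell structure, so they are not joined in $\mathcal T$, and different arcs have different pairs of endpoints. The result is a simplicial complex.
\item[2.] Each of the six roofs is cut by its arc into two disks. Such a disk is bounded by the arc and one half of the boundary of a lens, which is an edge path in $\mathcal T$; together they form a cycle in the complex of stage 1. Add the cone over this cycle from a new vertex, for each of the twelve disks.
\item[3.] By (W1) and (W2), the boundary of each of the nine balls $C_{\alpha_i},C_{\beta_i},R_i$ is now a subcomplex. Add the cone over it from a new vertex.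
\end{enumerate}
Adding the cone over a subcomplex from a new vertex turns a simplicial complex into a simplicial complex, so we obtain a simplicial complex $S$. By (W3) and (W4), the space $\mathcal M$ is built from $X$ in the same way, by attaching six arcs, twelve disks and nine balls along their boundaries. By (T2), the homeomorphism $|\mathcal T|\to X$ extends stage by stage to a homeomorphism $|S|\to\mathcal M$. We use the same names for subsets of $\mathcal M$ and the corresponding subcomplexes of $S$; the intersections computed in $\mathcal M$ are then intersections of subcomplexes.

\begin{proposition}\label{prop:sphere}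
The complex $S$ is a constructible simplicial $3$-sphere, and $L$ is a union of two disjoint $3$-cycles in its $1$-skeleton.
\end{proposition}

\begin{proof}
Only constructibility remains. The nine balls are cones over triangulated $2$-spheres, so they are constructible by Lemma~\ref{lem:constr}. We join them in four moves: $R_i$ and $C_{\alpha_i}$ meet in the disk $T_{\alpha_i}$; $R_i\cup C_{\alpha_i}$ and $C_{\beta_i}$ meet in the disk $T_{\beta_i}$ and have union $P_i$; $P_1$ and $P_2$ meet in the disk $\Pi_2$; and $P_1\cup P_2$ and $P_3$ meet in the $2$-sphere $\Pi_1\cup\Pi_3$ and have union $S$. Each intersection is constructible of dimension two by Lemma~\ref{lem:constr}.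
\end{proof}

In this construction the ring of tetrahedra around $\alpha_i$ closes inside $P_i$, when the cap is attached. So the rings around the adjacent edges $\alpha_1$ and $\alpha_2$ close in different pieces before these pieces are joined, and the mechanism of Lemma~\ref{lem:slide} has no counterpart.

\subsection{The link group}
Put $\Pi_i^*=\Pi_i\setminus L$ and $P_i^*=P_i\setminus L$, which is the space $P^*$ of the wedge $P_i$. Let $w_i\subset\Pi_i$ be the arc that is $w_-$ in $\partial P_i$ and $w_+$ in $\partial P_{i-1}$. In the model $(\Pi_i,w_i)\cong(\mathcal E,I)$ the point $o$ has $\zeta=\frac12+\frac i2$ and corresponds to $\cos\pi\zeta=-i\sinh\frac\pi2$, which is not real. So Lemma~\ref{lem:fold}(b) gives loops $\ell_i,\ell_i'$ that generate $\pi_1(\Pi_i^*,o)$ and cross $w_i\setminus L$ once.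

\begin{proposition}\label{prop:hom}
The space $S\setminus L$ is path connected. Let $\rho_1,\rho_2,\rho_3$ be elements of a group $G$ with $\rho_i^2=1$ and $(\rho_i\rho_{i+1})^3=1$ for all $i$ modulo $3$. Then there is a homomorphism $\Phi\colon\pi_1(S\setminus L,o)\to G$ with $\Phi(\ell_i)=\Phi(\ell'_i)=\rho_i$ for $i=1,2,3$.
\end{proposition}

\begin{proof}
The spaces $P_i^*$ are path connected by (W5) and contain $o$, so $S\setminus L$ is path connected. Apply Lemma~\ref{lem:wedge} to $P_i$ with $\rho=\rho_i$ and $\rho'=\rho_{i+1}$. The resulting homomorphism $\varphi_i\colon\pi_1(P_i^*,o)\to G$ sends $\ell_i,\ell_i'$ to $\rho_i$ and $\ell_{i+1},\ell_{i+1}'$ to $\rho_{i+1}$. We use van Kampen's theorem in the form stated after Lemma~\ref{lem:retract}; the base point $o$ is a vertex of $S$ outside $L$. The maps $\varphi_1,\varphi_2$ agree on the generators $\ell_2,\ell_2'$ of $\pi_1(\Pi_2^*,o)$, so they come from a homomorphism $\varphi_{12}$ on $\pi_1((P_1\cup P_2)\setminus L,o)$. The space $(P_1\cup P_2)\setminus L$ meets $P_3^*$ in $\Pi_1^*\cup\Pi_3^*$. Since $\Pi_1^*\cap\Pi_3^*=A$ is connected, the group of $\Pi_1^*\cup\Pi_3^*$ is generated by $\ell_1,\ell_1',\ell_3,\ell_3'$. Both $\varphi_{12}$ and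 $\varphi_3$ send $\ell_1,\ell'_1$ to $\rho_1$ and $\ell_3,\ell_3'$ to $\rho_3$, so they come from a homomorphism $\Phi$ as required.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $S$ and $L$ from Proposition~\ref{prop:sphere}. By Lemma~\ref{lem:group}(a), the reflections $\rho_0,\rho_{e_1},\rho_{e_2}$ satisfy the hypotheses of Proposition~\ref{prop:hom} and generate $G_2=\mathbb F_3^2\rtimes\{\pm1\}$, so $\pi_1(S\setminus L)$ surjects onto $G_2$. By Lemma~\ref{lem:group}(b), $G_2$ cannot be generated by two elements, and hence neither can $\pi_1(S\setminus L)$. If $S$ were shellable, Theorem~\ref{thm:obstruction} with $n_1=n_2=3$ would give $1+1=2$ generators.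
\end{proof}

\begin{remark}[the choice of slope and of three wedges]
An arc lifting to the segment from $(0,0)$ to $(m,l)$, with $m,l$ coprime, joins $p_1$ to the image of $(m,l)$. It runs from one page to the next exactly when $m$ is odd. The core of the complementary annulus then lifts to a segment displaced by $(2m,2l)$, and Step 1 of Lemma~\ref{lem:wedge} requires $(\rho\rho')^m=1$. For $m=1$ this forces $\rho=\rho'$, so $m=3$ is the first useful case. If $l$ is odd, the arcs join $p_1$ to $q_2$ and $p_2$ to $q_1$, and the six edges form a single $6$-cycle, for which Theorem~\ref{thm:obstruction} allows three generators. With $l$ even they form two triangles and only two are allowed. With two wedges instead of three, $\alpha_1$ and $\alpha_2$ would be two edges with the same endpoints.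
\end{remark}

\begin{remark}[Fox colorings]
In the language of knot theory, $L$ is a Montesinos link made of three rational tangles of slope $2/3$, and a homomorphism from the link group to $G_1$ sending meridians to reflections is a Fox $3$-coloring. The loops $\ell_i,\ell_i'$ are meridians of the two components, and any of the $3^3$ triples of reflections in $G_1$ may be used in Proposition~\ref{prop:hom}, which yields $27$ colorings. A link group generated by two meridians admits at most $3^2$. This language is not used in the proofs.
\end{remark}

\section{Higher dimensions and more triangles}\label{sec:ext}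

\subsection{Suspensions}

\begin{proof}[Proof of Theorem~\ref{thm:ext}(i)]
Let $S^{(3)}=S$, and let $S^{(d+1)}$ be the suspension of $S^{(d)}$, the union of two cones over $S^{(d)}$ with different apices. It is a simplicial $(d+1)$-sphere. If $S^{(d)}$ is constructible, so are the two cones by Lemma~\ref{lem:constr}(4), and they meet in $S^{(d)}$. So all $S^{(d)}$ are constructible.

Next, vertex links of a shellable complex of dimension $d+1$ are shellable. Let $F_1,\dots,F_t$ be a shelling, let $v$ be a vertex, and order the facets $F_j\setminus v$ $(v\in F_j)$ of $\operatorname{lk}(v)$ by $j$. Suppose $v\in F_i\cap F_j$ with $i<j$. By purity, the face $F_i\cap F_j$ lies in a $d$-face $\sigma$ of $F_j$ that belongs to a facet $F_k$ with $k<j$. Then $v\in\sigma\subset F_k$, and $\sigma\setminus v$ is a codimension-one face of $F_j\setminus v$ that lies in the earlier facet $F_k\setminus v$ and contains $(F_i\setminus v)\cap(F_j\setminus v)$. This is the purity condition for the link.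

The link of an apex of $S^{(d+1)}$ is $S^{(d)}$. Since $S^{(3)}$ is not shellable, induction shows that no $S^{(d)}$ is.
\end{proof}

\subsection{Substitution}
For part (ii) we form connected sums of copies of $(S,L)$. Removing a facet from a constructible complex leaves a complex about which the definition says nothing, so we choose a facet of $S$ whose removal can be followed through the construction of Proposition~\ref{prop:sphere}.

\begin{lemma}\label{lem:ball}
There are facets $F\ne F'$ of $S$, both disjoint from $L$, such that the complex $B$ generated by all facets other than $F$ is constructible and is a $3$-ball with boundary $\partial F$.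
\end{lemma}

\begin{proof}
The point $o$ is a vertex of some $2$-cell of $\Pi_1$, and the two edges of this cell at $o$ give two triangles $\tau\ne\tau'$ of $\mathcal T$ in $\Pi_1\subset\partial P_3$. Their vertices are $o$ and barycenters of cells of dimensions $1$ and $2$, none of which is a vertex of $L$. Since $\nu(o)=\frac12$, the point $o$ lies in neither lens of $P_3$, so $\tau,\tau'$ are triangles of $\partial R_3$ outside the lenses. Let $v$ be the cone vertex of $R_3$, and put $F=v*\tau$ and $F'=v*\tau'$. These facets have no vertex in $L$.

Let $\Delta$ and $\Delta'$ be obtained from the $2$-spheres $\partial R_3$ and $\partial P_3$ by deleting the face $\tau$ (and keeping its edges); they are disks by (T1). Let $R_3'$ be the cone over $\Delta$ from $v$. It is constructible, and it is a ball with boundary $\Delta\cup(v*\partial\tau)$. It contains the roofs and lies in $R_3$, so it meets $C_{\alpha_3}$ and $C_{\beta_3}$ in $T_{\alpha_3}$ and $T_{\beta_3}$. Hence $P_3'=(R_3'\cup C_{\alpha_3})\cup C_{\beta_3}$ is constructible, and by (T4) it is a ball whose boundary is obtained from $\partial R_3'$ by replacing the roofs with the lenses, namely $\Delta'\cup(v*\partial\tau)$. The face $\tau$ lies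 neither in $R_3'$ nor in a cap, so $P_3'$ meets the ball $P_1\cup P_2$, whose boundary is $\partial P_3$, exactly in $\Delta'$. Therefore $B=(P_1\cup P_2)\cup P_3'$ is constructible, and by (T4) it is a ball with boundary $\overline\tau\cup(v*\partial\tau)=\partial F$.
\end{proof}

Let $C$ be a pure $3$-dimensional complex, $\Delta_0$ a facet of $C$, and $C-\Delta_0$ the complex obtained by deleting the face $\Delta_0$ and keeping its boundary. Take a copy of $B$ in which the four vertices of $F$ are the four vertices of $\Delta_0$ and all other vertices are new, and put $C'=(C-\Delta_0)\cup B$. We say that $C'$ arises by \emph{substituting} $B$ for $\Delta_0$. A face of $B$ without new vertices is a proper subset of $\Delta_0$, because $F\notin B$. In particular $(C-\Delta_0)\cap B=\partial\Delta_0$.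

\begin{lemma}\label{lem:subst}
If $C$ is constructible, then so is $C'$. Moreover $|C'|\cong|C|$.
\end{lemma}

\begin{proof}
We follow the recursive definition. If $C=\overline{\Delta_0}$, then $C'=B$. If $C=C_1\cup C_2$ as in (ii), then $\Delta_0$ lies in exactly one of the pieces, say $C_1$, because $C_1\cap C_2$ is $2$-dimensional. Then $C'=C_1'\cup C_2$ with $C_1'$ constructible by induction. A face of $B$ that lies in $C_2$ has no new vertices, so it lies in $\partial\Delta_0\subset C_1-\Delta_0$. Hence $C_1'\cap C_2=(C_1-\Delta_0)\cap C_2=C_1\cap C_2$, and $C'$ is constructible. Finally, $\overline{\Delta_0}$ and $B$ are balls with the same boundary, so by (T2) the identity of $|C-\Delta_0|$ extends to a homeomorphism $|C|\to|C'|$.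
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ext}(ii)]
\emph{The shellable case.} Let $L'$ be a union of $2k$ disjoint $3$-cycles in a shellable $3$-sphere $S'$. Theorem~\ref{thm:obstruction} gives $2k$ generators for $\pi_1(S'\setminus L')$. Fewer do not suffice, since the abelianization is $H_1(S'\setminus L')\cong H^1(L')\cong\mathbb Z^{2k}$ by Alexander duality.

\emph{The constructible spheres.} We define constructible $3$-spheres $S_k$, unions $L_k\subset S_k$ of $2k$ disjoint $3$-cycles, and facets $\Delta_k$ of $S_k$ disjoint from $L_k$. Start with $S_1=S$, $L_1=L$, $\Delta_1=F'$. Let $S_{k+1}$ arise from $S_k$ by substituting $B$ for $\Delta_k$; it is a constructible $3$-sphere by Lemma~\ref{lem:subst}. Let $L_{k+1}$ be the union of $L_k$ and the copy of $L$ in $B$, whose vertices are all new because $L$ is disjoint from $F$. Let $\Delta_{k+1}$ be the copy of $F'$ in $B$. It is disjoint from the copy of $L$, and its vertices are new or belong to $\Delta_k$, so it is also disjoint from $L_k$.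

\emph{Their link groups.} Let $\mathcal G=\pi_1(S\setminus L)$. We claim that $S_k\setminus L_k$ is path connected with fundamental group the free product of $k$ copies of $\mathcal G$; for $k=1$ see Proposition~\ref{prop:hom}. Suppose that $\Delta$ is a facet of a complex $Y$, disjoint from a subcomplex $L'$, and that $Y\setminus L'$ is path connected. Then $(Y-\Delta)\setminus L'$ is path connected, since by Lemma~\ref{lem:retract} we may use edge paths, and their portions in $\overline\Delta$ can be rerouted through the connected set $\partial\Delta$. Both $\overline\Delta$ and $\partial\Delta$ are simply connected, so van Kampen's theorem gives $\pi_1((Y-\Delta)\setminus L')\cong\pi_1(Y\setminus L')$. Apply this to $(S_k,L_k,\Delta_k)$ and to $(S,L,F)$, where $S-F=B$ because $\partial F\subset B$. The space $S_{k+1}\setminus L_{k+1}$ is the union of $(S_k-\Delta_k)\setminus L_k$ and $B\setminus L$ along the $2$-sphere $\partial\Delta_k$, so it is path connected and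
\[
\pi_1(S_{k+1}\setminus L_{k+1})\cong\pi_1(S_k\setminus L_k)*\mathcal G .
\]

\emph{Counting generators.} Divide the $3k$ reflections $\rho_0,\rho_{e_1},\dots,\rho_{e_{3k-1}}$ of $G_{3k-1}$ into $k$ triples. By Lemma~\ref{lem:group}(a) and Proposition~\ref{prop:hom}, each triple lies in the image of a homomorphism $\mathcal G\to G_{3k-1}$. Using one of these homomorphisms on each free factor, we obtain a homomorphism $\pi_1(S_k\setminus L_k)\to G_{3k-1}$ whose image contains all $3k$ reflections, so it is surjective. By Lemma~\ref{lem:group}(b), $\pi_1(S_k\setminus L_k)$ needs at least $3k$ generators.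
\end{proof}

\begin{thebibliography}{1}

\bibitem{LC}
\emph{On Locally Constructible Manifolds}, dissertation, 2009.
\texttt{https://depositonce.tu-berlin.de/bitstream/11303/2627/1/Dokument\_43.pdf}

\end{thebibliography}
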